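\title{Scattered spaces and surjections between function spaces with the pointwise topology}

\begin{abstract}
Let $X$ and $Y$ be Tychonoff spaces with $X$ scattered, and suppose that the space of continuous real functions on $X$, with the topology of pointwise convergence, is mapped onto the corresponding space over $Y$. Must $Y$ be scattered? For the spaces $C_p$ of all continuous functions the answer is negative even for linear homeomorphisms: a countable space with one non-isolated point and a countable space without isolated points have linearly homeomorphic $C_p$-spaces. For the spaces $C_p^*$ of bounded functions the answer is positive for continuous linear surjections and negative for uniformly continuous inversely bounded surjections. The positive result rests on a characterization of scattered spaces by norm fragmentation of bounded sets of finitely supported measures. For continuous linear maps with dense range, $Y$ is scattered exactly when all its closed subspaces are Baire.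
\end{abstract}

\section{Introduction}\label{sec:intro}

For a Tychonoff space $X$, let $C(X)$ be the linear space of all continuous real-valued functions on $X$ and $C^*(X)$ the subspace of bounded functions. With the topology of pointwise convergence these spaces are denoted by $C_p(X)$ and $C_p^*(X)$. We write $D_p$ for either $C_p$ or $C_p^*$, and $D$ for $C$ or $C^*$ accordingly; the same choice is always made over $X$ and over $Y$. The sup norm is $\|\cdot\|$.

A map $T:D_p(X)\to D_p(Y)$ is \emph{uniformly continuous} if it is so for the natural uniformities of these topological vector spaces. It is \emph{inversely bounded} if for every sequence $(g_n)$ in $D(Y)$ with $\sup_n\|g_n\|<\infty$ there is a sequence $(f_n)$ in $D(X)$ with $\sup_n\|f_n\|<\infty$ and $Tf_n=g_n$ for all $n$. This is a form of the conclusion of the open mapping theorem, required of a map that need not be linear. A space is \emph{scattered} if every nonempty closed subset $A$ has a point that is isolated in $A$, and \emph{crowded} if it is nonempty and has no isolated points. Thus a space fails to be scattered exactly when it has a closed crowded subspace. A space with exactly one non-isolated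 point is scattered, since a nonempty closed set either contains an isolated point of the space or is a singleton; the rationals are crowded.

The following questions come from \cite{source}. Let $X$ and $Y$ be Tychonoff spaces and let $X$ be scattered.
\begin{enumerate}
\item[(1)] If $T:D_p(X)\to D_p(Y)$ is a continuous linear surjection, or a continuous linear isomorphism, is $Y$ scattered?
\item[(2)] If $T:D_p(X)\to D_p(Y)$ is a uniformly continuous inversely bounded surjection, is $Y$ scattered?
\end{enumerate}

The simplest surjections suggest a positive answer. Let $\varphi:Y\to X$ be continuous and $Tf=f\circ\varphi$. If $T$ is onto, then $\varphi$ is injective, because $D(Y)$ separates the points of $Y$. For nonempty $P\subseteq Y$ the set $\varphi(P)$ has an isolated point (Lemma~\ref{lem:subsets}), and its preimage in $P$ is a single point that is open in $P$. So $Y$ is scattered. A general continuous linear $T$ looks like a finite-valued version of this: each value $Tf(y)$ is a linear combination of finitely many values of $f$, at points of $X$ that depend on $y$. One would expect the scatteredness of $X$ to pass to $Y$ through these finite sets, and it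 does so when their sizes are bounded (Theorem~\ref{thm:baire}). But the sizes, and the coefficients, can grow without bound on every open subset of $Y$, and this destroys the conclusion.

\begin{theorem}\label{thm:A}
There are countable Tychonoff spaces $X$ and $Y$, where $X$ has exactly one non-isolated point and $Y$ is crowded, and a linear homeomorphism $T:C_p(X)\to C_p(Y)$ such that $\|T^{-1}g\|\le 3\|g\|$ for every bounded $g\in C(Y)$. In particular, $T$ is uniformly continuous and inversely bounded.
\end{theorem}

\begin{theorem}\label{thm:B}
There are countable Tychonoff spaces $X_1$ and $Y$, where $X_1$ has exactly one non-isolated point and $Y$ is crowded, and a uniformly continuous inversely bounded surjection $S:C_p^*(X_1)\to C_p^*(Y)$. Moreover, $S(tf)=tSf$ for all $t\in\mathbb R$, $\|Sf\|\le\|f\|$ for all $f$, and every $g\in C^*(Y)$ equals $Sf$ for some $f$ with $\|f\|\le\|g\|$.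
\end{theorem}

For linear maps between spaces of bounded functions, the uniform boundedness principle forbids the growth of the coefficients, and the first guess is correct.

\begin{theorem}\label{thm:C}
If $X$ is scattered and $T:C_p^*(X)\to C_p^*(Y)$ is a continuous linear surjection, then $Y$ is scattered.
\end{theorem}

The three theorems answer the questions as follows.
\begin{center}
\begin{tabular}{l|c|c}
 & $D_p=C_p$ & $D_p=C_p^*$\\ \hline
(1) linear surjection & no & yes\\
(1) linear isomorphism & no & yes\\
(2) uniformly continuous, inversely bounded surjection & no & no
\end{tabular}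
\end{center}
All negative answers for $C_p$ are given by a linear homeomorphism, and the positive answers hold for all continuous linear surjections. So the table is valid whether ``isomorphism'' means a linear homeomorphism or a continuous linear bijection.

Section~\ref{sec:prelim} represents continuous linear maps by finitely supported measures. Section~\ref{sec:tree} proves Theorems~\ref{thm:A} and~\ref{thm:B}, Section~\ref{sec:frag} proves Theorem~\ref{thm:C}, and Section~\ref{sec:limits} tests its limits. Section~\ref{sec:baire} returns to $C_p$ and determines when the conclusion survives there.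

\section{Scattered spaces and finitely supported measures}\label{sec:prelim}

All spaces are Tychonoff: they are $T_1$, and for every open $U$ and $x\in U$ there is a continuous $f:X\to[0,1]$ with $f(x)=1$ and $f=0$ off $U$. We call such an $f$ a \emph{bump at $x$ in $U$}. A $T_1$ space with a base of clopen sets is Tychonoff, since indicators of clopen sets serve as bumps.

\begin{lemma}\label{lem:subsets}
If $X$ is scattered, then every nonempty $Z\subseteq X$ has a point that is isolated in $Z$. Hence $X$ is scattered if and only if it has no crowded subspace.
\end{lemma}

\begin{proof}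
Let $W$ be open with $W\cap\overline Z=\{x\}$. As $x\in\overline Z$, the set $W$ meets $Z$, and $W\cap Z\subseteq\{x\}$. So $W\cap Z=\{x\}$.
\end{proof}

A basic neighborhood of $f$ in $D_p(X)$ consists of the functions $f'$ with $|f-f'|<\eta$ on a finite set $F\subseteq X$. Accordingly, $T:D_p(X)\to D_p(Y)$ is uniformly continuous if and only if for all $y\in Y$ and $\varepsilon>0$ there are a finite $F\subseteq X$ and $\eta>0$ such that
\begin{equation}\label{eq:uc}
|f-f'|<\eta \text{ on } F\quad\Longrightarrow\quad |Tf(y)-Tf'(y)|<\varepsilon .
\end{equation}
For linear $T$ this is continuity at $0$, applied to $f-f'$; so a continuous linear map is uniformly continuous.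

Let $L(X)$ be the linear space of finitely supported signed measures on $X$, that is, of finite linear combinations of point masses $\delta_x$. For $\mu\in L(X)$ let $\mu\{x\}$ be the coefficient of $\delta_x$ and $\operatorname{supp}\mu=\{x:\mu\{x\}\ne0\}$. For $f:X\to\mathbb R$ and $A\subseteq X$ put
\[
\mu(f)=\sum_{x}\mu\{x\}f(x),\qquad |\mu|(A)=\sum_{x\in A}|\mu\{x\}|,\qquad \|\mu\|=|\mu|(X).
\]
The quantity $|\mu|(A)$ is additive in $A$ and a seminorm in $\mu$, and $|\mu(f)|\le\|f\|\,|\mu|(A)$ if $f=0$ off $A$. Besides the norm, $L(X)$ carries the topology $w$, the weakest one that makes all maps $\mu\mapsto\mu(f)$, $f\in C^*(X)$, continuous. The two differ sharply: $x\mapsto\delta_x$ is continuous into $(L(X),w)$, while $\|\delta_x-\delta_{x'}\|=2$ for $x\ne x'$. The link between them is that the mass of an \emph{open} set is detected by continuous functions.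

\begin{lemma}\label{lem:mass}
If $G\subseteq X$ is open and $\mu\in L(X)$, then
\[
|\mu|(G)=\max\{\mu(f): f\in C^*(X),\ \|f\|\le1,\ f=0\text{ off }G\}.
\]
Consequently, $\{\mu:|\mu|(G)>t\}$ is $w$-open for every $t\in\mathbb R$, and $\|\mu\|$ is the norm of $\mu$ as a functional on the Banach space $(C^*(X),\|\cdot\|)$.
\end{lemma}

\begin{proof}
Every $f$ on the right has $\mu(f)\le|\mu|(G)$. Let $x_1,\dots,x_k$ be the points of $G\cap\operatorname{supp}\mu$, choose pairwise disjoint open sets $U_i\subseteq G$ with $x_i\in U_i$, and let $f_i$ be a bump at $x_i$ in $U_i$. Then $f=\sum_i\operatorname{sgn}(\mu\{x_i\})f_i$ has $\|f\|\le1$ by disjointness, vanishes off $G$, and satisfies $\mu(f)=\sum_i|\mu\{x_i\}|=|\mu|(G)$. The set $\{\mu:|\mu|(G)>t\}$ is therefore the union of the $w$-open sets $\{\mu:\mu(f)>t\}$ over the admissible $f$. The last claim is the case $G=X$.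
\end{proof}

\begin{lemma}\label{lem:rep}
Let $T:D_p(X)\to D_p(Y)$ be continuous and linear. For every $y\in Y$ there is a unique $\mu_y\in L(X)$ with $Tf(y)=\mu_y(f)$ for all $f\in D(X)$, and $y\mapsto\mu_y$ is continuous from $Y$ to $(L(X),w)$. Conversely, a map $T:D(X)\to D(Y)$ of the form $Tf(y)=\mu_y(f)$ with $\mu_y\in L(X)$ is linear and continuous for the pointwise topologies.
\end{lemma}

\begin{proof}
Fix $y$ and let $\phi(f)=Tf(y)$. By continuity at $0$ there are a finite $F\subseteq X$ and $\eta>0$ such that $|f|<\eta$ on $F$ implies $|\phi(f)|<1$. If $f=0$ on $F$, this applies to $tf$ for all $t\in\mathbb R$, so $\phi(f)=0$. For $x\in F$ let $e_x$ be a bump at $x$ in $X\setminus(F\setminus\{x\})$. For $f\in D(X)$ the function $f-\sum_{x\in F}f(x)e_x$ lies in $D(X)$ and vanishes on $F$, so $\phi(f)=\sum_{x\in F}\phi(e_x)f(x)$. Put $\mu_y=\sum_{x\in F}\phi(e_x)\delta_x$. A measure that annihilates $C^*(X)$ has norm $0$ by Lemma~\ref{lem:mass}; this gives uniqueness. The map $y\mapsto\mu_y$ is $w$-continuous because $y\mapsto\mu_y(f)=Tf(y)$ is continuous for each $f\in C^*(X)$. For the converse, each coordinate $f\mapsto\mu_y(f)$ is a finite linear combination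 of evaluations.
\end{proof}

We call $\mu_y$, $y\in Y$, the \emph{measures of $T$}. The linear problem now concerns a $w$-continuous map from $Y$ to $L(X)$.

\section{The tree and the fan}\label{sec:tree}

\subsection{Moving a limit}

In $L(X)$ a sequence can be made to converge to any prescribed point: if $b_n\to\infty$ in $X$, then $\delta_c+\delta_{b_n}-\delta_\infty\to\delta_c$ in the topology $w$, even when $c$ is isolated. The next example turns this into a linear homeomorphism.

\begin{example}\label{ex:move}
Put two topologies on a set of distinct points $\infty$, $c$, $a_n$, $b_n$ $(n\in\omega)$. In $X'$ both $a_n\to\infty$ and $b_n\to\infty$, and all points except $\infty$ are isolated, so $X'$ is one convergent sequence. In $Y'$ we have $a_n\to\infty$ and $b_n\to c$, so $Y'$ is a sum of two convergent sequences. For $f\in C(X')$ let $Tf$ agree with $f$ except that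
\[
Tf(b_n)=f(c)+f(b_n)-f(\infty).
\]
Then $Tf(b_n)\to f(c)=Tf(c)$, so $Tf\in C(Y')$. For $g\in C(Y')$ let $Rg$ agree with $g$ except that $Rg(b_n)=g(\infty)+g(b_n)-g(c)$. Then $Rg(b_n)\to g(\infty)=Rg(\infty)$, so $Rg\in C(X')$. Neither map changes the values at $c$ and $\infty$, so the two corrections at $b_n$ cancel and $R=T^{-1}$. The isolated point $c$ has become a limit point. The price is that the measure of $T$ at $b_n$ has norm $3$ instead of $1$.
\end{example}

To remove all isolated points we repeat the step: each $b_n$ receives its own sequence, each term of that sequence receives one, and so on. The points of $Y$ then form a tree in which the children of a node converge to that node. In $X$ all these sequences converge to $\infty$, and it is essential that continuity at $\infty$ asks for convergence along each sequence separately and for nothing more; this dictates the topology of $X$.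

\subsection{The two spaces}

Let $\omega^{<\omega}$ be the set of finite sequences of natural numbers. For $s\in\omega^{<\omega}$, let $|s|$ be its length, $s|i$ its initial segment of length $i$, and $s^\frown n$ the \emph{child} of $s$ obtained by appending $n$. For $s\ne\emptyset$ let $s^-=s|(|s|-1)$ be its parent. We write $s\subseteq t$ if $s$ is an initial segment of $t$. ``Almost all $n$'' means all but finitely many $n\in\omega$.

The \emph{tree} is $Y=\omega^{<\omega}$, where $U\subseteq Y$ is open if and only if for every $s\in U$ we have $s^\frown n\in U$ for almost all $n$. The \emph{fan} is $X=\{\infty\}\cup(\omega^{<\omega}\setminus\{\emptyset\})$, where $U\subseteq X$ is open if and only if either $\infty\notin U$, or $\infty\in U$ and for every $s\in\omega^{<\omega}$ we have $s^\frown n\in U$ for almost all $n$. Both families of sets are closed under unions and finite intersections. The space $X$ is the Fr\'echet--Urysohn fan: countably many convergent sequences $(s^\frown n)_{n\in\omega}$, one for each $s$, with their limits identified.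

\begin{lemma}\label{lem:tree}
The tree $Y$ is a countable crowded Tychonoff space. A function $h:Y\to\mathbb R$ is continuous if and only if $h(s^\frown n)\to h(s)$ as $n\to\infty$ for every $s\in Y$.
\end{lemma}

\begin{proof}
For $s,t\in Y$ at most one child of $t$ equals $s$, so $Y\setminus\{s\}$ is open and $Y$ is $T_1$. An open set containing $s$ contains almost all children of $s$. So no point is isolated, and $s^\frown n\to s$, which proves that the condition on $h$ is necessary. Conversely, let the condition hold and let $O\subseteq\mathbb R$ be open. If $h(s)\in O$, then $h(s^\frown n)\in O$ for almost all $n$, so $h^{-1}(O)$ is open.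

It remains to find a base of clopen sets. Let $U$ be open and $s\in U$, and let $V$ be the set of nodes that are reached from $s$ without leaving $U$:
\[
V=\{t\supseteq s:\ r\in U\text{ whenever } s\subseteq r\subseteq t\}.
\]
Then $s\in V\subseteq U$. If $t\in V$, then $t\in U$, so almost all children of $t$ lie in $U$, and those lie in $V$; thus $V$ is open. Let $t\notin V$. If $t\not\supseteq s$, then $t^\frown n\in V$ gives $t^\frown n\supseteq s$ and hence $t^\frown n=s$, which holds for at most one $n$. If $t\supseteq s$, then some $r$ with $s\subseteq r\subseteq t$ is not in $U$, and the same $r$ shows that no child of $t$ is in $V$. In both cases almost all children of $t$ lie outside $V$, so $Y\setminus V$ is open.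
\end{proof}

\begin{lemma}\label{lem:fan}
The fan $X$ is a countable Tychonoff space whose only non-isolated point is $\infty$. A function $f:X\to\mathbb R$ is continuous if and only if $f(s^\frown n)\to f(\infty)$ as $n\to\infty$ for every $s\in\omega^{<\omega}$.
\end{lemma}

\begin{proof}
Every set that omits $\infty$ is open, and the complement of a point $t\ne\infty$ is open; so $X$ is $T_1$, the points $t\neq\infty$ are isolated, and the singletons $\{t\}$ together with the open sets containing $\infty$ form a base of clopen sets. For each $s$ we have $s^\frown n\to\infty$, so $\infty$ is not isolated and the condition on $f$ is necessary. If it holds and $O\subseteq\mathbb R$ is open, then either $\infty\notin f^{-1}(O)$, or $f(\infty)\in O$ and $f(s^\frown n)\in O$ for almost all $n$, for each $s$; so $f^{-1}(O)$ is open.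
\end{proof}

The two criteria say that the increments $h(s)-h(s^-)$ of a continuous function on the tree and the deviations $f(s)-f(\infty)$ of a continuous function on the fan are subject to the same condition: they tend to $0$ along the children of each node. All our examples come from summing deviations along branches.

\begin{lemma}\label{lem:sum}
Let $f\in C(X)$ and let $a,w_1,w_2,\dots$ be real numbers. The function
\[
h(s)=a+\sum_{i=1}^{|s|}w_i\bigl(f(s|i)-f(\infty)\bigr),\qquad s\in Y,
\]
is continuous on $Y$, $h(\emptyset)=a$, and $h(s)-h(s^-)=w_{|s|}\bigl(f(s)-f(\infty)\bigr)$ for $s\neq\emptyset$.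
\end{lemma}

\begin{proof}
The sums for $s$ and $s^-$ differ by the term $i=|s|$. Hence $h(s^\frown n)-h(s)=w_{|s|+1}(f(s^\frown n)-f(\infty))\to0$ by Lemma~\ref{lem:fan}, and Lemma~\ref{lem:tree} applies.
\end{proof}

\subsection{The linear homeomorphism}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X$ be the fan and $Y$ the tree. For $f\in C(X)$ and $g\in C(Y)$ define
\begin{gather*}
Tf(s)=f(\infty)+\sum_{i=1}^{|s|}\bigl(f(s|i)-f(\infty)\bigr)\quad(s\in Y),\\
Rg(\infty)=g(\emptyset),\qquad Rg(s)=g(\emptyset)+g(s)-g(s^-)\quad(s\ne\emptyset).
\end{gather*}
By Lemma~\ref{lem:sum}, $Tf\in C(Y)$. Since $Rg(s^\frown n)-Rg(\infty)=g(s^\frown n)-g(s)\to0$, Lemma~\ref{lem:fan} gives $Rg\in C(X)$. The sum that defines $TRg$ telescopes: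
\[
TRg(s)=g(\emptyset)+\sum_{i=1}^{|s|}\bigl(g(s|i)-g(s|(i-1))\bigr)=g(s).
\]
In the other order, $RTf(\infty)=Tf(\emptyset)=f(\infty)$, and for $s\neq\emptyset$ Lemma~\ref{lem:sum} gives $RTf(s)=f(\infty)+(f(s)-f(\infty))=f(s)$. So $R=T^{-1}$. Both maps are linear and continuous by the converse part of Lemma~\ref{lem:rep}. Each value of $Rg$ is a sum of at most three values of $\pm g$, so $\|Rg\|\le3\|g\|$ for bounded $g$. Therefore $T$ is inversely bounded, with $f_n=Rg_n$, and it is uniformly continuous because it is continuous and linear.
\end{proof}

\begin{remark}\label{rem:mus}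
The measures of $T$ are
\begin{equation}\label{eq:mus}
\mu_s=\sum_{i=1}^{|s|}\delta_{s|i}-(|s|-1)\delta_\infty ,
\end{equation}
so $\|\mu_s\|=2|s|-1$ for $s\neq\emptyset$ and $|\operatorname{supp}\mu_s|\ge|s|$. The price paid once in Example~\ref{ex:move} is paid at every level, and $T$ does not preserve boundedness. Indeed, let $f$ be the indicator of the set of nonempty sequences of zeros. Then $f(s^\frown n)=0=f(\infty)$ for $n\ge1$, so $f\in C^*(X)$, but $Tf$ takes the value $k$ at the sequence of $k$ zeros.
\end{remark}

\subsection{Clipping}

To obtain a map between spaces of bounded functions we cut the unbounded function $Tf$ off at some level. A fixed level would spoil surjectivity. The level $\|f\|$ is not a continuous function of $f$ in the pointwise topology: the indicators of the isolated points $\emptyset^\frown n$ have norm $1$ and converge pointwise to $0$. So we add an isolated point $p$ and use $|f(p)|$ as the level. Clipping $Tf$ in this way already gives preimages with $\|f\|\le3\|g\|$. To reach the constant $1$ we store $g(\emptyset)$ at a second new point $q$ and halve the increments.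

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X$ be the fan, $Y$ the tree, and $X_1=X\oplus\{p\}\oplus\{q\}$ the topological sum of $X$ and two points. It is countable and Tychonoff, and $\infty$ is its only non-isolated point. For $a,b\in\mathbb R$ let $c(a,b)=\max(-|b|,\min(|b|,a))$, the point of the interval $[-|b|,|b|]$ nearest to $a$. For $f\in C^*(X_1)$ and $s\in Y$ put
\[
Lf(s)=f(q)+2\sum_{i=1}^{|s|}\bigl(f(s|i)-f(\infty)\bigr),\qquad Sf(s)=c\bigl(Lf(s),f(p)\bigr).
\]

\emph{Values in $C^*(Y)$.} By Lemma~\ref{lem:sum}, $Lf\in C(Y)$, and $Sf$ is the composition of $Lf$ with the continuous function $c(\cdot,f(p))$. Also $\|Sf\|\le|f(p)|\le\|f\|$.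

\emph{Uniform continuity.} If two pairs of real numbers differ by at most $\eta$ in each coordinate, then their maxima differ by at most $\eta$, and so do their minima; also $\bigl||b|-|b'|\bigr|\le|b-b'|$. Applying this to the minimum and then to the maximum in $c$, we get
\[
|c(a,b)-c(a',b')|\le\max(|a-a'|,|b-b'|).
\]
Fix $s$ and let $F=\{p,q,\infty\}\cup\{s|i:1\le i\le|s|\}$. If $|f-f'|<\eta$ on $F$, then $|Lf(s)-Lf'(s)|<(1+4|s|)\eta$ and $|f(p)-f'(p)|<\eta$, so $|Sf(s)-Sf'(s)|<(1+4|s|)\eta$. This is \eqref{eq:uc}.

\emph{Homogeneity.} Multiplication by $t$ maps $[-|b|,|b|]$ onto $[-|tb|,|tb|]$ and multiplies all distances by $|t|$, so $c(ta,tb)=t\,c(a,b)$. Since $L$ is linear, $S(tf)=tSf$.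

\emph{Preimages.} Given $g\in C^*(Y)$, let
\[
f(p)=\|g\|,\quad f(q)=g(\emptyset),\quad f(\infty)=0,\quad f(s)=\tfrac12\bigl(g(s)-g(s^-)\bigr)\ \ (s\ne\emptyset).
\]
Then $f(s^\frown n)=\frac12(g(s^\frown n)-g(s))\to0=f(\infty)$, so $f$ is continuous, and $\|f\|\le\|g\|$. The sum for $Lf(s)$ telescopes to $g(s)$, and $|g(s)|\le f(p)$, so clipping changes nothing and $Sf=g$. Thus $S$ is surjective and inversely bounded.
\end{proof}

\section{Fragmentation and the linear case for bounded functions}\label{sec:frag}

Let $T:C_p^*(X)\to C_p^*(Y)$ be a continuous linear surjection with measures $\mu_y$, and let $P\subseteq Y$ be nonempty. Since $y\mapsto\mu_y$ is $w$-continuous, an isolated point of $P$ is found as soon as some $w$-open set contains $\mu_y$ for exactly one $y\in P$. Banach space theory will show that the $\mu_y$ are bounded in norm and that distinct points have measures at distance at least some $c>0$. It then suffices to cut out of $\{\mu_y:y\in P\}$ a nonempty $w$-open piece of norm diameter less than $c$. This is possible exactly over scattered spaces.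

\begin{theorem}\label{thm:frag}
For a Tychonoff space $X$ the following are equivalent.
\begin{enumerate}
\item[(i)] $X$ is scattered.
\item[(ii)] For every nonempty norm-bounded $A\subseteq L(X)$ and every $\varepsilon>0$ there is a nonempty relatively $w$-open $A'\subseteq A$ with $\|\mu-\nu\|<\varepsilon$ for all $\mu,\nu\in A'$.
\end{enumerate}
\end{theorem}

Two small cases contain the two steps of the proof. First let $X$ be discrete, so that each coefficient $\mu\{x\}$ is a $w$-continuous function of $\mu$. A $w$-open set controls only finitely many coefficients, and the difficulty is to control the mass elsewhere. Let $m=\sup_{\mu\in A}\|\mu\|$, pick $\mu_0\in A$ with $\|\mu_0\|>m-\eta$, and let $F=\operatorname{supp}\mu_0$. The set $A'$ of all $\mu\in A$ with $|\mu|(F)>m-\eta$ and $|\mu-\mu_0|(F)<\eta$ is relatively $w$-open and contains $\mu_0$. A measure in $A'$ has almost the largest possible mass already on $F$, so its mass off $F$ is less than $\eta$. For $\mu,\nu\in A'$ we get $\|\mu-\nu\|<2\eta+\eta+\eta$.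

Next let $X=\omega\cup\{\infty\}$ be a convergent sequence. Now $\mu\{\infty\}$ is not $w$-continuous, because $\delta_n\to\delta_\infty$. But $|(\mu-\nu)\{\infty\}|\le|(\mu-\nu)(1)|+|\mu-\nu|(\omega)$. So the coefficient at $\infty$ is under control once the measures are close in \emph{norm} on $\omega$, which the first argument achieves when it is run with $|\mu|(\omega)$ in place of $\|\mu\|$. In general we add the points of $X$ one at a time in such an order that every initial segment is open, using the second argument at successor steps and the first at limit steps.

\begin{proof}[Proof of Theorem~\ref{thm:frag}]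
(ii)$\Rightarrow$(i). Suppose that $Z\subseteq X$ is crowded and let $A=\{\delta_x:x\in Z\}$, a norm-bounded set. If $A'\subseteq A$ is nonempty and relatively $w$-open, then $\{x\in Z:\delta_x\in A'\}$ is nonempty and open in $Z$, so it contains two distinct points $x,x'$, and $\|\delta_x-\delta_{x'}\|=2$. Thus (ii) fails for $\varepsilon=2$.

(i)$\Rightarrow$(ii). \emph{The enumeration.} We list $X=\{x_\alpha:\alpha<\kappa\}$ without repetitions, for some ordinal $\kappa$, so that $U_\alpha=\{x_\beta:\beta<\alpha\}$ is open for every $\alpha\le\kappa$. Suppose that $U_\alpha$ is open and $U_\alpha\ne X$. Let $x_\alpha$ be an isolated point of the closed set $X\setminus U_\alpha$, and let $G$ be open with $G\setminus U_\alpha=\{x_\alpha\}$. Then $U_{\alpha+1}=U_\alpha\cup G$ is open. For a limit ordinal $\alpha$, the set $U_\alpha=\bigcup_{\beta<\alpha}U_\beta$ is open. The points chosen are distinct, so the recursion exhausts $X$ at some ordinal $\kappa$. This is the only use of (i).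

We prove by induction on $\alpha\le\kappa$:
\begin{quote}
$(P_\alpha)$\quad For every nonempty norm-bounded $B\subseteq L(X)$ and every $\eta>0$ there is a nonempty relatively $w$-open $B'\subseteq B$ with $|\mu-\nu|(U_\alpha)\le\eta$ for all $\mu,\nu\in B'$.
\end{quote}
Since $U_\kappa=X$, the statement $(P_\kappa)$ with $\eta=\varepsilon/2$ gives (ii). Since $U_0=\emptyset$, the statement $(P_0)$ holds with $B'=B$. The statement is quantified over all $B$ because both steps below pass to a relatively open subset $B_1$ of $B$; a relatively open subset of $B_1$ is relatively open in $B$.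

\emph{Successor step.} Assume $(P_\alpha)$ and let $B,\eta$ be given. Take a nonempty relatively open $B_1\subseteq B$ with $|\mu-\nu|(U_\alpha)\le\eta/3$ for $\mu,\nu\in B_1$. As $U_{\alpha+1}$ is open, there is a bump $f$ at $x_\alpha$ in $U_{\alpha+1}$. Fix $\mu_0\in B_1$ and let $B'=\{\mu\in B_1:|\mu(f)-\mu_0(f)|<\eta/6\}$. Let $\mu,\nu\in B'$ and $\rho=\mu-\nu$, so that $|\rho(f)|<\eta/3$. Since $f(x_\alpha)=1$ and $f=0$ off $U_\alpha\cup\{x_\alpha\}$,
\[
\rho\{x_\alpha\}=\rho(f)-\sum_{x\in U_\alpha}\rho\{x\}f(x),\qquad\text{so}\qquad |\rho\{x_\alpha\}|\le|\rho(f)|+|\rho|(U_\alpha)\le\tfrac23\eta .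
\]
Hence $|\rho|(U_{\alpha+1})=|\rho|(U_\alpha)+|\rho\{x_\alpha\}|\le\eta$.

\emph{Limit step.} Let $\alpha$ be a limit ordinal, assume $(P_\beta)$ for all $\beta<\alpha$, and let $B,\eta$ be given. The number $m=\sup_{\mu\in B}|\mu|(U_\alpha)$ is finite because $B$ is norm-bounded. Pick $\mu_0\in B$ with $|\mu_0|(U_\alpha)>m-\eta/3$. The support of $\mu_0$ is finite and $U_\alpha$ is the increasing union of the $U_\beta$, so $|\mu_0|(U_\beta)=|\mu_0|(U_\alpha)$ for some $\beta<\alpha$. As $U_\beta$ is open, Lemma~\ref{lem:mass} shows that $B_1=\{\mu\in B:|\mu|(U_\beta)>m-\eta/3\}$ is relatively $w$-open, and $\mu_0\in B_1$. For $\mu\in B_1$,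
\[
|\mu|(U_\alpha\setminus U_\beta)=|\mu|(U_\alpha)-|\mu|(U_\beta)<m-(m-\eta/3)=\eta/3 .
\]
By $(P_\beta)$ there is a nonempty relatively open $B'\subseteq B_1$ with $|\mu-\nu|(U_\beta)\le\eta/3$ for $\mu,\nu\in B'$. For such $\mu,\nu$,
\[
|\mu-\nu|(U_\alpha)\le|\mu-\nu|(U_\beta)+|\mu|(U_\alpha\setminus U_\beta)+|\nu|(U_\alpha\setminus U_\beta)\le\eta. \qedhere
\]
\end{proof}

\begin{remark}\label{rem:bounded}
Norm-boundedness enters only at the limit step, and it cannot be dropped. Over the fan let $A=\{\mu_s:s\in Y\}$ with $\mu_s$ as in \eqref{eq:mus}. These measures are pairwise distinct and have integer coefficients, so $\|\mu_s-\mu_t\|\ge1$ for $s\neq t$. Since $s\mapsto\mu_s$ is $w$-continuous and the tree is crowded, every nonempty relatively $w$-open subset of $A$ contains two of them.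
\end{remark}

We recall two facts about Banach spaces. \emph{Uniform boundedness principle}: a family of bounded linear functionals on a Banach space that is bounded at each point is bounded in norm. \emph{Open mapping theorem}: if $T:E\to E'$ is a bounded linear surjection of Banach spaces, there is $K>0$ such that every $g\in E'$ equals $Tf$ for some $f$ with $\|f\|\le K\|g\|$. The first is what distinguishes $C_p^*$ from $C_p$. The second is needed only to separate points uniformly, so we isolate that property.

\begin{proposition}\label{prop:sep}
Let $T:C_p^*(X)\to C_p^*(Y)$ be continuous and linear, with measures $\mu_y$.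
\begin{enumerate}
\item[(a)] $\sup_{y\in Y}\|\mu_y\|<\infty$; in particular, $T$ is bounded for the sup norms.
\item[(b)] Suppose that $X$ is scattered and that there is $c>0$ such that for all $y\ne z$ in $Y$ some $f\in C^*(X)$ with $\|f\|\le1$ has $|Tf(y)-Tf(z)|\ge c$. Then $Y$ is scattered.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For each $f\in C^*(X)$ we have $\sup_y|\mu_y(f)|=\|Tf\|<\infty$, because $Tf$ is bounded. By the uniform boundedness principle the functionals $\mu_y$ on $(C^*(X),\|\cdot\|)$ are bounded in norm, say by $M$, and by Lemma~\ref{lem:mass} their norms are the numbers $\|\mu_y\|$. Then $\|Tf\|\le M\|f\|$.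

(b) For $y\ne z$ and $f$ as in the hypothesis, $c\le|(\mu_y-\mu_z)(f)|\le\|\mu_y-\mu_z\|$. Let $P\subseteq Y$ be nonempty. The set $A=\{\mu_y:y\in P\}$ is norm-bounded by (a). Theorem~\ref{thm:frag} with $\varepsilon=c$ gives a $w$-open set $O\subseteq L(X)$ that meets $A$ and satisfies $\|\mu-\nu\|<c$ for $\mu,\nu\in A\cap O$. So the nonempty set $\{y\in P:\mu_y\in O\}$ cannot contain two points. It is open in $P$ by Lemma~\ref{lem:rep}. Hence $P$ has an isolated point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Proposition~\ref{prop:sep}(a), $T$ is a bounded linear surjection between the Banach spaces $C^*(X)$ and $C^*(Y)$. Let $K$ be the constant of the open mapping theorem. For $y\neq z$ let $e$ be a bump at $y$ in $Y\setminus\{z\}$ and $g=2e-1$, so that $\|g\|=1$, $g(y)=1$ and $g(z)=-1$. Write $g=Tf$ with $\|f\|\le K$. Then $f/K$ has norm at most $1$ and $T(f/K)(y)-T(f/K)(z)=2/K$. Proposition~\ref{prop:sep}(b) applies with $c=2/K$.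
\end{proof}

\begin{remark}
The constant $K$ shows that every continuous linear surjection $C_p^*(X)\to C_p^*(Y)$ is inversely bounded. So for $C_p^*$ the maps in question (1) are among the maps in question (2), and by Theorem~\ref{thm:B} linearity in Theorem~\ref{thm:C} cannot be relaxed to homogeneity.
\end{remark}

Applying Theorem~\ref{thm:C} to $T$ and to $T^{-1}$ gives the following.

\begin{corollary}\label{cor:homeo}
If $C_p^*(X)$ and $C_p^*(Y)$ are linearly homeomorphic, then $X$ is scattered if and only if $Y$ is scattered.
\end{corollary}

\section{Two limits of the linear theorem}\label{sec:limits}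

The proof of Theorem~\ref{thm:C} needs measures that are both bounded and separated in norm. The measures \eqref{eq:mus} are separated but unbounded. Damping them geometrically makes them bounded, at the cost of separation, and shows that surjectivity cannot be weakened to ``injective with dense range''.

\begin{example}\label{ex:dense}
Let $X$ be the fan and $Y$ the tree. For $f\in C^*(X)$ let
\[
T_0f(s)=f(\infty)+\sum_{i=1}^{|s|}2^{-i}\bigl(f(s|i)-f(\infty)\bigr).
\]
By Lemma~\ref{lem:sum}, $T_0f$ is continuous, and $\|T_0f\|\le\|f\|+2\|f\|\sum_{i\ge1}2^{-i}=3\|f\|$. So $T_0:C_p^*(X)\to C_p^*(Y)$ is continuous and linear by Lemma~\ref{lem:rep}. It is injective: if $T_0f=0$, then $f(\infty)=T_0f(\emptyset)=0$ and $2^{-|s|}f(s)=T_0f(s)-T_0f(s^-)=0$ for $s\neq\emptyset$. Its range is dense. To see this, let $g\in C^*(Y)$ and let $E\subseteq Y$ be finite and nonempty; enlarging $E$, we may assume that it is closed under initial segments. Put $f(s)=g(\emptyset)+2^{|s|}(g(s)-g(s^-))$ for $s\in E\setminus\{\emptyset\}$ and $f=g(\emptyset)$ at all other points of $X$, including $\infty$. Then $f$ differs from a constant only at finitely many isolated points, so $f\in C^*(X)$,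 and for $s\in E$ the sum telescopes to $T_0f(s)=g(s)$. Yet $X$ is scattered and $Y$ is crowded. Separation fails because the measures of $T_0$ at $s^\frown n$ and at $s$ differ by $2^{-|s|-1}(\delta_{s^\frown n}-\delta_\infty)$, which has norm $2^{-|s|}$.
\end{example}

The implication in Theorem~\ref{thm:C} goes in one direction only, even for continuous linear bijections; so Corollary~\ref{cor:homeo} does need a continuous inverse.

\begin{example}\label{ex:beta}
Let $\beta\omega$ be the \v{C}ech--Stone compactification of the discrete space $\omega$: a compact Hausdorff space that contains $\omega$ as a dense subspace and to which every bounded function on $\omega$ extends continuously. The restriction map $C_p^*(\beta\omega)\to C_p^*(\omega)$ is continuous and linear, onto by the extension property and injective by density. The space $\omega$ is scattered. The space $\beta\omega$ is not, because $\beta\omega\setminus\omega$ is crowded. Indeed, a compact subset of $\omega$ is finite, so the closure of any infinite subset of $\omega$ meets $\beta\omega\setminus\omega$. Let $p\in\beta\omega\setminus\omega$, let $W$ be an open neighborhood of $p$, and choose an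 open $W'$ with $p\in W'\subseteq\overline{W'}\subseteq W$. By density $p$ lies in the closure of $W'\cap\omega$, so this set is infinite. Split it into disjoint infinite sets $A_0,A_1$. The extension of the indicator of $A_1$ equals $i$ on $\overline{A_i}$, so $\overline{A_0}$ and $\overline{A_1}$ are disjoint subsets of $W$, and each meets $\beta\omega\setminus\omega$. Thus $W$ contains two points of $\beta\omega\setminus\omega$.
\end{example}

\section{When the conclusion holds for all continuous functions}\label{sec:baire}

Without a bound on the norms $\|\mu_y\|$ one can still argue with the sizes of the supports. Each is finite, so the Baire category theorem, where available, bounds them on an open set. A space is \emph{Baire} if every countable intersection of dense open sets is dense; if a nonempty Baire space is a countable union of closed sets, one of them has nonempty interior. A space is \emph{\v{C}ech-complete} if it is a $G_\delta$-set in its \v{C}ech--Stone compactification. Locally compact spaces and completely metrizable spaces are \v{C}ech-complete, closed subspaces of \v{C}ech-complete spaces are \v{C}ech-complete, and \v{C}ech-complete spaces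 are Baire.

\begin{theorem}\label{thm:baire}
Let $X$ be scattered and let $T:D_p(X)\to D_p(Y)$ be continuous and linear with dense range (for example, surjective), with measures $\mu_y$. The following are equivalent.
\begin{enumerate}
\item[(a)] $Y$ is scattered.
\item[(b)] Every closed subspace of $Y$ is a Baire space.
\item[(c)] Every nonempty closed $P\subseteq Y$ has a nonempty relatively open subset $V$ with $\sup_{y\in V}|\operatorname{supp}\mu_y|<\infty$.
\end{enumerate}
In particular, if $Y$ is \v{C}ech-complete (for example, locally compact or completely metrizable), then $Y$ is scattered, for $D_p=C_p$ as well as for $D_p=C_p^*$.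
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(b). Let $P\subseteq Y$ be closed and $V\subseteq P$ nonempty and relatively open. By Lemma~\ref{lem:subsets}, $V$ has an isolated point, and this point is isolated in $P$ because $V$ is open in $P$. So the isolated points of $P$ are dense in $P$. They belong to every dense subset of $P$, hence to every intersection of dense open subsets.

(b)$\Rightarrow$(c). Let $P$ be nonempty and closed, and $P_n=\{y\in P:|\operatorname{supp}\mu_y|\le n\}$. Then $P=\bigcup_nP_n$, and it suffices to show that each $P_n$ is closed in $P$. Let $y\in P\setminus P_n$. Choose pairwise disjoint open sets $U_x\ni x$ for $x\in\operatorname{supp}\mu_y$, and bumps $f_x$ at $x$ in $U_x$. Then $Tf_x(y)=\mu_y(f_x)=\mu_y\{x\}\neq0$. By continuity of the finitely many functions $Tf_x$, all $z$ in some neighborhood of $y$ satisfy $\mu_z(f_x)\neq0$ for each $x$. For such $z$ the support of $\mu_z$ meets each of the more than $n$ disjoint sets $U_x$, so $z\notin P_n$.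

(c)$\Rightarrow$(a). Suppose that $P\subseteq Y$ is closed and crowded, and let $V$ be as in (c). The supports have bounded size on $V$, but they may still vary from point to point. We first make them constant on an open set, and then count dimensions.

For nonempty relatively open $V'\subseteq V$ let $F(V')=\bigcap_{y\in V'}\operatorname{supp}\mu_y$. The sizes $|F(V')|$ are bounded, so we can fix $V'$ for which $F=F(V')$ has the largest size. We claim that $Z=\bigcup_{y\in V'}\operatorname{supp}\mu_y\setminus F$ is empty. If not, then $Z$ has an isolated point $x$ by Lemma~\ref{lem:subsets}, since $X$ is scattered. As $F$ is finite and $x\notin F$, there is an open $U\subseteq X$ with $U\cap Z=\{x\}$ and $U\cap F=\emptyset$. Let $f$ be a bump at $x$ in $U$. For $y\in V'$ we have $\operatorname{supp}\mu_y\subseteq F\cup Z$, so $U\cap\operatorname{supp}\mu_y\subseteq\{x\}$ and $Tf(y)=\mu_y(f)=\mu_y\{x\}$. Hence $V''=\{y\in V':Tf(y)\ne0\}$ is the set of $y\in V'$ with $x\in\operatorname{supp}\mu_y$. It is relatively open, it is nonempty because $x\in Z$, and $F(V'')\supseteq F\cup\{x\}$. This contradicts the choice of $V'$.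

So all $\mu_y$, $y\in V'$, lie in the span of $\{\delta_x:x\in F\}$, which has finite dimension $|F|$. The set $V'$ is infinite: a finite $T_1$ space is discrete, so the points of a finite $V'$ would be isolated in $P$. On the other hand, the measures of $T$ at distinct points are linearly independent. For suppose that $\sum_jc_j\mu_{y_j}=0$ with distinct $y_1,\dots,y_k$ and $c_1\neq0$. Then the continuous functional $g\mapsto\sum_jc_jg(y_j)$ on $D_p(Y)$ vanishes on the range of $T$, hence everywhere by density; but it takes the value $c_1$ at a bump at $y_1$ in $Y\setminus\{y_2,\dots,y_k\}$. Infinitely many linearly independent vectors in a finite-dimensional space give a contradiction.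

If $Y$ is \v{C}ech-complete, then (b) holds by the facts recalled above.
\end{proof}

The hypotheses on $X$ and on the range are used only for (c)$\Rightarrow$(a), and both are needed there: for $Y=[0,1]$ condition (c) holds both for the identity map with $X=Y$ and for the zero map with $X$ a point. Theorem~\ref{thm:baire} says that for $C_p$ the only obstruction is a closed subspace of $Y$ that is not Baire. In Theorem~\ref{thm:A}, (b) fails because the tree is a countable union of singletons, which are closed and have empty interior; (c) fails because every nonempty open set contains arbitrarily long sequences $s$, and $|\operatorname{supp}\mu_s|\ge|s|$.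

A condition on $X$ also restores the conclusion. A space is \emph{pseudocompact} if every continuous real function on it is bounded. The next result shows, in particular, that the fan in Theorem~\ref{thm:A} cannot be replaced by a compact scattered space.

\begin{proposition}\label{prop:pseudo}
If $X$ is scattered and pseudocompact and $T:C_p(X)\to C_p(Y)$ is a continuous linear surjection, then $Y$ is scattered and pseudocompact.
\end{proposition}

\begin{proof}
Suppose that some $h\in C(Y)$ is unbounded; replacing $h$ by $|h|$, assume $h\ge0$. We build a function on $Y$ that grows faster than the norms of the measures $\mu_y$ of $T$ allow. Pick $y_1,y_2,\dots\in Y$ with $h(y_{n+1})>h(y_n)+1$. The numbers $h(y_n)$ increase to infinity, so piecewise linear interpolation gives a continuous $u:\mathbb R\to\mathbb R$ with $u(h(y_n))=n(1+\|\mu_{y_n}\|)$ for all $n$. By surjectivity $u\circ h=Tf$ for some $f\in C(X)$, and $f$ is bounded because $X$ is pseudocompact. Then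
\[
n(1+\|\mu_{y_n}\|)=\mu_{y_n}(f)\le\|f\|\,\|\mu_{y_n}\|\qquad(n\ge1).
\]
For $n\ge\|f\|$ the left side is at least $n+\|f\|\,\|\mu_{y_n}\|$, a contradiction. So $Y$ is pseudocompact. Now $C_p(X)=C_p^*(X)$ and $C_p(Y)=C_p^*(Y)$, and Theorem~\ref{thm:C} applies.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On Uniformly Continuous Surjections Between $C_p$-Spaces Over Metrizable Spaces},
\texttt{https://mimuw.edu.pl/\allowbreak media/\allowbreak uploads/\allowbreak seminars/\allowbreak on-\allowbreak uniformly-\allowbreak continuous-\allowbreak surjections-\allowbreak between-\allowbreak cp-\allowbreak spaces-\allowbreak over-\allowbreak metrizable-\allowbreak s\_cd5ioRM.pdf}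

\end{thebibliography}
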